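\title{Weak peak functions and finite compactness for the Carath\'eodory distance}

\begin{abstract}
A bounded domain in $\mathbb{C}^N$ with a weak peak function at every boundary point is finitely compact for its Carath\'eodory distance. For bounded domains in the plane the converse holds. We show that for every $N\ge 2$ the converse fails for bounded domains in $\mathbb{C}^N$. In $\mathbb{C}^2$ our example has exactly one boundary point without a weak peak function. For bounded Reinhardt domains and for bounded balanced domains the converse is true. In the Reinhardt case we also characterize finite compactness by pseudoconvexity and a condition on how the domain meets the coordinate hyperplanes.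
\end{abstract}

\section{The question and the answer}

Let $D$ be a domain in $\mathbb{C}^N$, let $\mathbb{D}$ be the unit disc in $\mathbb{C}$, and let $\rho$ be the Poincar\'e distance on $\mathbb{D}$, normalized by $\rho(0,a)=\operatorname{artanh}|a|$. The \emph{Carath\'eodory pseudodistance}
\[
c_D(z,w)=\sup\{\rho(f(z),f(w)) : f\in\mathcal{O}(D,\mathbb{D})\},\qquad z,w\in D,
\]
measures how far apart two points can be pushed by holomorphic functions bounded by one. The domain is \emph{$c$-hyperbolic} if $c_D$ is a distance. It is \emph{$c$-finitely compact} if it is $c$-hyperbolic and every $c_D$-ball is relatively compact in $D$ for the Euclidean topology. For a bounded domain the second notion says that $\partial D$ is infinitely far from each point of $D$ (Lemma~\ref{lem:boundary}).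

How does one see that a boundary point $z$ is infinitely far away? The simplest way is to find one function that reaches the unit circle there. We say that $z\in\partial D$ admits a \emph{weak peak function} if there is a holomorphic $f:D\to\mathbb{D}$ with
\[
\lim_{D\ni\zeta\to z}f(\zeta)=1 .
\]
If every boundary point of a bounded domain admits a weak peak function, the domain is $c$-finitely compact. Is this obvious sufficient condition also necessary?

In dimension one it is, if infinity is taken into account. For $D\subset\mathbb{C}$ let $\partial_{\widehat{\mathbb{C}}}D$ be the boundary in the Riemann sphere, and define weak peak functions at its points as above, with $\zeta\to z$ in the sphere. A $c$-hyperbolic planar domain with weak peak functions at all points of $\partial_{\widehat{\mathbb{C}}}D$ is $c$-finitely compact. Conversely, by a theorem of Edigarian, a $c$-finitely compact planar domain has a weak peak function at every point of $\partial_{\widehat{\mathbb{C}}}D$. The point at infinity cannot be ignored: $\mathbb{C}\setminus\overline{\mathbb{D}}$ has weak peak functions at all its finite boundary points,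 but its bounded holomorphic functions extend across $\infty$, so it is not $c$-finitely compact. For bounded domains this complication disappears. The following problem comes from \cite{cplane}.

\medskip
\noindent\textbf{Problem.} \emph{Let $N\ge2$ and let $D\subset\mathbb{C}^N$ be a bounded $c$-finitely compact domain. Must every point of $\partial D$ admit a weak peak function? Must this hold at least if $D$ is a Reinhardt domain?}
\medskip

Recall that $D$ is a \emph{Reinhardt domain} if $(e^{i\theta_1}z_1,\dots,e^{i\theta_N}z_N)\in D$ for all $z\in D$ and $\theta\in\mathbb{R}^N$, and \emph{balanced} if $\lambda D\subset D$ for $|\lambda|\le1$. In general the answer is no.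

\begin{theorem}\label{thm:general}
There is a bounded domain $D'\subset\mathbb{C}^2$ with $0\in\partial D'$ that is $c$-finitely compact and admits a weak peak function at every boundary point except $0$, where it admits none. For $N\ge3$ the bounded domain $D'\times\mathbb{D}^{N-2}\subset\mathbb{C}^N$ is $c$-finitely compact and admits no weak peak function at the points $(0,0,a)$, $a\in\mathbb{D}^{N-2}$. These domains are invariant under rotations of all coordinates except the first.
\end{theorem}

For Reinhardt domains the answer is yes, and more can be said. Put $V_j=\{z\in\mathbb{C}^N: z_j=0\}$.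

\begin{theorem}\label{thm:reinhardt}
Let $D\subset\mathbb{C}^N$, $N\ge1$, be a bounded Reinhardt domain. The following are equivalent:
\begin{enumerate}
\item[(i)] $D$ is $c$-finitely compact;
\item[(ii)] $D$ is pseudoconvex and, for each $j$, $\overline D\cap V_j\ne\emptyset$ implies $D\cap V_j\ne\emptyset$;
\item[(iii)] every $z\in\partial D$ admits a weak peak function.
\end{enumerate}
\end{theorem}

By the last sentence of Theorem~\ref{thm:general}, invariance under the full torus cannot be weakened to invariance under an $(N-1)$-dimensional one. The criterion used for Reinhardt domains also gives a result for another kind of symmetry.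

\begin{theorem}\label{thm:balanced}
Every bounded balanced $c$-finitely compact domain admits a weak peak function at every boundary point.
\end{theorem}

What goes wrong in general is that finite compactness only sees the modulus of functions near the boundary. If a function $f\in\mathcal{O}(D,\mathbb{D})$ satisfies $|f|\to1$ at $z$, then $z$ is infinitely far away, but a weak peak function must also have its \emph{argument} under control. In our example $D'$ the function $w/\zeta$ of $(\zeta,w)\in D'$ satisfies $|w/\zeta|\to1$ at $0$, while its argument takes all values near $0$. Biholomorphic maps explain how this happens. The property of being $c$-finitely compact is preserved by them, but weak peak functions live on the Euclidean boundary. We construct a domain $D$ with weak peak functions at all boundary points and a biholomorphic map of $D$ onto $D'$ that collapses a circle of boundary points to $0$ (Section~\ref{sec:counter}). The positive results rest on a criterion that assembles a weak peak function from a sequence of functions with limits at $z$ of modulus tending to $1$ (Section~\ref{sec:criterion}). In Reinhardt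 domains such sequences are monomials with carefully chosen exponents (Section~\ref{sec:reinhardt}).

\section{Distances to the boundary}

Holomorphic maps do not increase $c$. If a Euclidean ball $B$ with center $x$ and radius $r$ lies in $D$, then $c_D(x,y)\le c_B(x,y)=\rho(0,|x-y|/r)$ for $y\in B$, by the Schwarz lemma. Joining points by chains of balls, we see that $c_D$ is finite, and by the triangle inequality it is continuous. Composing with automorphisms of $\mathbb{D}$ gives
\begin{equation}\label{eq:normalized}
c_D(p,q)=\sup\{\rho(0,f(q)) : f\in\mathcal{O}(D,\mathbb{D}),\ f(p)=0\}.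
\end{equation}
Thus $c_D(p,q_k)\to\infty$ if and only if there are $f_k\in\mathcal{O}(D,\mathbb{D})$ with $f_k(p)=0$ and $|f_k(q_k)|\to1$.

\begin{lemma}\label{lem:boundary}
Let $D\subset\mathbb{C}^N$ be a bounded domain and $p\in D$.
\begin{enumerate}
\item[(a)] $D$ is $c$-finitely compact if and only if $c_D(p,q_j)\to\infty$ for every sequence $(q_j)$ in $D$ that converges to a point of $\partial D$.
\item[(b)] If for every such sequence there is $f\in\mathcal{O}(D,\mathbb{D})$ with $|f(q_j)|\to1$, then $D$ is $c$-finitely compact. In particular, $D$ is $c$-finitely compact if every boundary point admits a weak peak function.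
\end{enumerate}
\end{lemma}

\begin{proof}
Small multiples of the coordinate functions map $D$ into $\mathbb{D}$ and separate points, so $D$ is $c$-hyperbolic. Suppose that the condition in (a) holds. A sequence in the ball of center $p$ and radius $r$ has a subsequence converging in the compact set $\overline D$, and the limit is not in $\partial D$. So this ball is relatively compact in $D$, and a ball with another center $p'$ lies in a ball with center $p$. Conversely, if $D$ is $c$-finitely compact and $q_j\to q\in\partial D$, then each $c_D$-ball about $p$ contains only finitely many $q_j$, since otherwise $q$ would lie in its closure, which is a subset of $D$. This proves (a), and (b) follows since $c_D(p,q_j)\ge\rho(f(p),f(q_j))\to\infty$.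
\end{proof}

\section{A finitely compact domain without a weak peak function}\label{sec:counter}

\subsection{Collapsing a circle of boundary points}

Let $W\subset\mathbb{D}\setminus\{0\}$ be a planar domain with $0\in\partial W$ and let $v:W\to[-1,0)$ be continuous. Put
\begin{gather*}
D=\{(\zeta,\tau):\zeta\in W,\ e^{v(\zeta)}<|\tau|<1\},\qquad \Phi(\zeta,\tau)=(\zeta,\zeta\tau),\\
D'=\Phi(D)=\{(\zeta,w):\zeta\in W,\ e^{v(\zeta)}|\zeta|<|w|<|\zeta|\}.
\end{gather*}
The fibers of $D$ over $W$ are annuli. If $v(\zeta)\to0$ as $\zeta\to0$, they shrink to the circle $|\tau|=1$ over $\zeta=0$, and each boundary point $(0,e^{i\theta})$ of $D$ has the weak peak function $e^{-i\theta}\tau$. The map $\Phi$ collapses all these boundary points to the origin. A weak peak function of $D'$ at $0$ has to be close to $1$ on entire fibers, and we may average it over them. The variable $\tau$ then disappears. The following lemma makes this precise; it does not need $v\to0$.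

\begin{lemma}\label{lem:collapse}
$D$ and $D'$ are bounded domains, $\Phi:D\to D'$ is biholomorphic, and $0\in\partial D'\setminus D'$. The domain $D'$ admits a weak peak function at $0$ if and only if $W$ does.
\end{lemma}

\begin{proof}
$D$ is open because $v$ is continuous. It is connected because its fibers are annuli over the connected set $W$ and $\zeta\mapsto(\zeta,\frac12(1+e^{v(\zeta)}))$ is a continuous section. Since $0\notin W$, $\Phi$ has the holomorphic inverse $(\zeta,w)\mapsto(\zeta,w/\zeta)$ on $D'$. As $|w|<|\zeta|<1$ on $D'$ and $0\in\partial W$, the remaining claims of the first sentence follow.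

If $g$ is a weak peak function of $W$ at $0$, then $(\zeta,w)\mapsto g(\zeta)$ is one of $D'$ at $0$. Conversely, let $f\in\mathcal{O}(D',\mathbb{D})$ tend to $1$ at $0$. For $\zeta\in W$ and $e^{v(\zeta)}<s<1$ put
\[
g(\zeta)=\frac1{2\pi}\int_0^{2\pi}f(\zeta,\zeta se^{i\theta})\,d\theta .
\]
By Cauchy's theorem in the annular fiber this does not depend on $s$. Since $s$ can be kept fixed locally in $\zeta$, $g$ is holomorphic on $W$, and $|g|<1$. Every point $(\zeta,\zeta se^{i\theta})$ has norm less than $2|\zeta|$, so $g(\zeta)\to1$ as $\zeta\to0$.
\end{proof}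

\subsection{What the base must satisfy}

We therefore look for $W$ and $v:W\to[-1,0)$ with the following properties.
\begin{itemize}
\item $W$ admits no weak peak function at $0$.
\item $v(\zeta)\to0$ as $\zeta\to0$.
\item Near each point of $W$, $v$ is the maximum of finitely many functions, each the constant $-1$ or $\frac1n\log|h|$ with $h$ holomorphic on all of $W$, and each at most $v$ on all of $W$. Then $e^{-1}/\tau$ and the functions $h/\tau^{n}$ map $D$ into $\mathbb{D}$, and at each point of the inner boundary $|\tau|=e^{v}$ over $W$ one of them has modulus $1$.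
\end{itemize}

The simplest base to try is $W=\mathbb{D}\setminus\{0\}$. It has the first property. Indeed, let $g\in\mathcal{O}(W,\mathbb{D})$ tend to $1$ at $0$. For each $n$, the mean of $g^n$ over the circle $|\zeta|=\frac12$ equals its mean over arbitrarily small circles, by Cauchy's theorem for $g^n(\zeta)/\zeta$, and so it equals $1$. But $|g|\le\theta<1$ on $|\zeta|=\frac12$, so the mean has modulus at most $\theta^n$, a contradiction. The punctured disc does not, however, allow a suitable $v$. A function with the third property is subharmonic. Being negative, it would extend to a subharmonic function on $\mathbb{D}$, with value $\limsup_{\zeta\to0}v(\zeta)=0$ at the origin by the second property. As $v<0$ elsewhere, this contradicts the maximum principle.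

So we cut further holes into the disc near $0$: large enough for a negative subharmonic function to tend to $0$ at the origin, but so small that the Cauchy argument survives. That argument tolerates holes. If the means over the two circles differ by at most $\frac12$ for all $g^n$ simultaneously, the contradiction remains. The price of a hole, that is, its contribution to this difference, is at most about its perimeter divided by its distance from $0$.

We place $N_k$ small round holes equally spaced on the circle $|\zeta|=\rho_k$. Consider
\[
h_k(\zeta)=\frac{\varepsilon_k\rho_k^{N_k}}{\zeta^{N_k}-\rho_k^{N_k}} .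
\]
For large $N_k$ this is almost a step function, close to $-\varepsilon_k$ inside the circle and extremely small outside. Its poles are at the centers of the holes, and $|h_k|\le1$ outside the holes if their radius is a suitable multiple of $\varepsilon_k\rho_k/N_k$. The price of the ring is then of order $\varepsilon_k$. The functions $\frac1{n_k}\log|h_k|$ tend to $0$ inside the circles if $n_k$ is large compared with $\log(1/\varepsilon_k)$. They are less than $-1$ outside, where they should not matter, if $N_k$ is large compared with $n_k$. The values $\varepsilon_k=2^{-k-4}$, $n_k=k^2$, $N_k=4k^3$ meet all these demands.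

\subsection{The domain $W$ and the function $v$}

For $k\ge1$ put
\[
\rho_k=4^{-k},\quad \varepsilon_k=2^{-k-4},\quad n_k=k^2,\quad N_k=4k^3,\quad r_k=\frac{2\varepsilon_k\rho_k}{N_k},\quad x_{k,j}=\rho_ke^{2\pi ij/N_k}\ (1\le j\le N_k),
\]
and let $B_{k,j}$ be the open disc with center $x_{k,j}$ and radius $r_k$. Let $\rho_0=1$. Since $\varepsilon_k\le\frac1{32}$ and $N_k\ge4$,
\[
2r_k\le\frac{\rho_k}{8N_k}\le\frac{\rho_k}{32},\qquad
|x_{k,j}-x_{k,l}|\ge2\rho_k\sin\frac{\pi}{N_k}\ge\frac{4\rho_k}{N_k}\quad(j\ne l).
\]
Hence for fixed $k$ the closed discs with centers $x_{k,j}$ and radius $2r_k$ are pairwise disjoint, and they lie in the annulus $\frac{31}{32}\rho_k\le|\zeta|\le\frac{33}{32}\rho_k$. These annuli are disjoint for different $k$, and the circles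
\[
C_m=\{|\zeta|=\tfrac12\rho_m\},\qquad m\ge0,
\]
separate them: ring $k$ lies between $C_k$ and $C_{k-1}=\{|\zeta|=2\rho_k\}$. Let
\[
W=\mathbb{D}\setminus\Big(\{0\}\cup\bigcup_{k,j}\overline{B_{k,j}}\Big).
\]
The removed discs accumulate only at $0$, so $W$ is open. Any two points of $W$ lie in some annulus $\frac12\rho_m<|\zeta|<1$ from which finitely many disjoint closed discs are removed, so $W$ is connected. Clearly $0\in\partial W$, and $C_m\subset W$ for all $m$.

\begin{lemma}\label{lem:steps}
\begin{enumerate}
\item[(a)] $0<|h_k|<1$ on $W$.
\item[(b)] If $\zeta\in W$ and $|\zeta|<\rho_k$, then $|h_k(\zeta)|\ge\varepsilon_k/2$.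
\item[(c)] If $|\zeta|\ge2\rho_k$, then $|h_k(\zeta)|\le2^{-N_k}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The poles of $h_k$ are the points $x_{k,j}$, and $h_k$ has no zeros in $\mathbb{C}$. Let $x=N_kr_k/\rho_k=2\varepsilon_k\le\frac1{16}$. On $\partial B_{k,j}$ write $\zeta=x_{k,j}(1+u)$ with $|u|=r_k/\rho_k$. Since $x_{k,j}^{N_k}=\rho_k^{N_k}$, the binomial formula gives
\[
\frac{|\zeta^{N_k}-\rho_k^{N_k}|}{\rho_k^{N_k}}=|(1+u)^{N_k}-1|\ge N_k|u|-\sum_{l\ge2}\binom{N_k}{l}|u|^l\ge x-(e^x-1-x).
\]
As $e^x-1-x\le x^2$ for $0\le x\le1$ and $x\le\frac12$, the right side is at least $x-x^2\ge x/2=\varepsilon_k$. Thus $|h_k|\le1$ on each $\partial B_{k,j}$. The function $h_k$ is nonconstant and holomorphic on a neighborhood of $\widehat{\mathbb{C}}\setminus\bigcup_jB_{k,j}$, with $h_k(\infty)=0$. By the maximum principle $|h_k|<1$ off $\bigcup_j\overline{B_{k,j}}$, in particular on $W$.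

(b) Here $|\zeta^{N_k}-\rho_k^{N_k}|<2\rho_k^{N_k}$.

(c) Here $|\zeta^{N_k}-\rho_k^{N_k}|\ge(2^{N_k}-1)\rho_k^{N_k}$, and $\varepsilon_k/(2^{N_k}-1)\le2\varepsilon_k2^{-N_k}\le2^{-N_k}$.
\end{proof}

Put
\[
v_k=\frac1{n_k}\log|h_k|,\qquad v=\max\Big\{-1,\ \sup_{k\ge1}v_k\Big\}\quad\text{on }W .
\]

\begin{lemma}\label{lem:v}
Near each point of $W$, $v$ is the maximum of $-1$ and finitely many of the functions $v_k$. It is continuous with values in $[-1,0)$, and $v(\zeta)\to0$ as $W\ni\zeta\to0$.
\end{lemma}

\begin{proof}
Let $R>0$. If $\rho_k\le R/2$, then on $W\cap\{|\zeta|\ge R\}$ part (c) of Lemma~\ref{lem:steps} gives $v_k\le-\frac{N_k}{n_k}\log2=-4k\log2<-1$. So only finitely many $v_k$ matter there. Each of them is continuous and negative by (a), which proves all claims but the last. By (b),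
\[
v\ge v_k\ge\frac1{k^2}\log\frac{\varepsilon_k}2=-\frac{(k+5)\log2}{k^2}\qquad\text{on }W\cap\{|\zeta|<\rho_k\},
\]
and the right side tends to $0$ as $k\to\infty$.
\end{proof}

\begin{lemma}\label{lem:nopeak}
$W$ admits no weak peak function at $0$.
\end{lemma}

\begin{proof}
For $g\in\mathcal{O}(W,\mathbb{D})$ let $M_m(g)=\frac1{2\pi i}\int_{C_m}g\,\frac{d\zeta}\zeta$ be its mean over $C_m$. We claim that
\begin{equation}\label{eq:loss}
|M_{k-1}(g)-M_k(g)|\le8\varepsilon_k,\qquad k\ge1 .
\end{equation}
The region bounded by $C_{k-1}$, $C_k$ and the circles $|\zeta-x_{k,j}|=2r_k$, $1\le j\le N_k$, lies with its boundary in $W$. Cauchy's theorem for $g(\zeta)/\zeta$ gives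
\[
M_{k-1}(g)-M_k(g)=\sum_{j=1}^{N_k}\frac1{2\pi i}\int_{|\zeta-x_{k,j}|=2r_k}g\,\frac{d\zeta}\zeta .
\]
On these circles $|\zeta|\ge\rho_k/2$, so each summand has modulus at most $2r_k\cdot2/\rho_k$, and the sum has modulus at most $4N_kr_k/\rho_k=8\varepsilon_k$.

Suppose now that $g\to1$ at $0$. For each $n\ge1$ apply \eqref{eq:loss} to $g^n$ and add:
\[
|M_0(g^n)-M_m(g^n)|\le\sum_{k\ge1}8\varepsilon_k=\frac12 .
\]
As $m\to\infty$ with $n$ fixed, $M_m(g^n)\to1$, so $|M_0(g^n)|\ge\frac12$ for all $n$. But $\max_{C_0}|g|<1$, so $M_0(g^n)\to0$ as $n\to\infty$, a contradiction.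
\end{proof}

\subsection{Proof of Theorem~\ref{thm:general}}

Let $D$ and $D'$ be the domains constructed from this $W$ and $v$.

\begin{lemma}\label{lem:D}
For every $q\in\partial D$ there is $f\in\mathcal{O}(D,\mathbb{D})$ that extends continuously to $q$ with $|f(q)|=1$.
\end{lemma}

\begin{proof}
Let $q=(\zeta_*,\tau_*)$. Then $\zeta_*\in\overline W$, which leaves four cases.
\begin{itemize}
\item $|\zeta_*|=1$. Take $f=\zeta$.
\item $\zeta_*\in\partial B_{k,j}$. Take $f=r_k/(\zeta-x_{k,j})$, which has modulus less than $1$ because $W$ omits $\overline{B_{k,j}}$.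
\item $\zeta_*=0$. Take $f=\tau$. Since $e^{v(\zeta)}<|\tau|<1$ on $D$ and $v\to0$ at $0$, we have $|\tau_*|=1$.
\item $\zeta_*\in W$. By continuity of $v$, $e^{v(\zeta_*)}\le|\tau_*|\le1$, and since $q\notin D$ one of the equalities holds. If $|\tau_*|=1$, take $f=\tau$. If $|\tau_*|=e^{v(\zeta_*)}$ and $v(\zeta_*)=-1$, take $f=e^{-1}/\tau$. Its modulus is less than $1$ on $D$ because $|\tau|>e^{v}\ge e^{-1}$. Otherwise, by Lemma~\ref{lem:v}, $v(\zeta_*)=v_k(\zeta_*)$ for some $k$, and we take $f=h_k(\zeta)/\tau^{n_k}$. On $D$ we have $|\tau|^{n_k}>e^{n_kv}\ge|h_k|$, so $|f|<1$, and $|f(q)|=|h_k(\zeta_*)|e^{-n_kv_k(\zeta_*)}=1$.\qedhere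
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
By Lemmas~\ref{lem:boundary}(b) and \ref{lem:D}, $D$ is $c$-finitely compact. Both $c$ and relative compactness are invariant under biholomorphic maps, so $D'$ is $c$-finitely compact. By Lemmas~\ref{lem:collapse} and \ref{lem:nopeak} it admits no weak peak function at $0$.

Let $(\zeta_*,w_*)\in\partial D'$ be different from $0$. As $|w|<|\zeta|$ on $D'$, we have $|w_*|\le|\zeta_*|$ and hence $\zeta_*\ne0$. Now $\Phi$ is a homeomorphism of $(\mathbb{C}\setminus\{0\})\times\mathbb{C}$ onto itself, so $q=(\zeta_*,w_*/\zeta_*)\in\partial D$. If $f$ is the function of Lemma~\ref{lem:D} for $q$, then $f\circ\Phi^{-1}$ extends continuously to $(\zeta_*,w_*)$ with a value of modulus $1$, and after multiplication by a constant it is a weak peak function.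

Let $N\ge3$. If a sequence in $D'\times\mathbb{D}^{N-2}$ tends to a boundary point, then its component in $D'$ or in one of the discs tends to the boundary of that factor. Composing functions on the factor with the projection shows that the distance $c(p,\cdot)$ from a fixed point $p$ tends to infinity along the sequence. Hence the product is $c$-finitely compact by Lemma~\ref{lem:boundary}(a). A weak peak function at $(0,0,a)$, restricted to $D'\times\{a\}$, would give one of $D'$ at $0$.

Finally, the definition of $D'$ involves $w$ only through $|w|$, and discs are invariant under rotations. This gives the last claim.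
\end{proof}

\begin{remark}
Multiplied by constants, the functions of Lemma~\ref{lem:D} are weak peak functions of $D$ at the points of $\partial D$. So $D$ and $D'$ are biholomorphically equivalent bounded domains, and only one of them has weak peak functions everywhere.
\end{remark}

\section{A criterion, and balanced domains}\label{sec:criterion}

In the positive results we first find functions that are merely \emph{almost} peaking at $z$. They can be added up once the disc is replaced by the right half-plane. There sums are allowed, and the unit circle is approached by letting the real part tend to infinity. We choose weights so small that the sum converges inside $D$, yet so large that single terms have arbitrarily large real part at $z$.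

\begin{lemma}\label{lem:criterion}
Let $D\subset\mathbb{C}^N$ be a domain, $p\in D$, $z\in\partial D$. Suppose that $f_k\in\mathcal{O}(D,\mathbb{D})$ satisfy $\sup_k|f_k(p)|<1$, that the limits $\lambda_k=\lim_{D\ni\zeta\to z}f_k(\zeta)$ exist, and that $|\lambda_k|\to1$. Then $z$ admits a weak peak function.
\end{lemma}

\begin{proof}
If $|\lambda_k|=1$ for some $k$, multiply $f_k$ by a constant. Otherwise, after multiplication by unimodular constants and passage to a subsequence, $0<\lambda_k<1$ and $1-\lambda_k\le4^{-k}$. Put
\[
G=\sum_{k\ge1}2^k(1-\lambda_k)\frac{1+f_k}{1-f_k}.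
\]
The weights are at most $2^{-k}$. For compact $K\subset D$ and $x\in K$ we have $\rho(0,f_k(x))\le\rho(0,f_k(p))+c_D(p,x)$, which is bounded uniformly in $k$ and $x$. So $|f_k|\le M_K<1$ on $K$ for all $k$, the fractions are bounded by $2/(1-M_K)$ on $K$, and the series converges locally uniformly. Thus $G$ is holomorphic. All its terms have positive real part, hence $\operatorname{Re}G>0$ and, for each $k$,
\[
\liminf_{\zeta\to z}\operatorname{Re}G(\zeta)\ge2^k(1-\lambda_k)\frac{1+\lambda_k}{1-\lambda_k}\ge2^k .
\]
Therefore $\operatorname{Re}G\to\infty$ at $z$, and $(G-1)/(G+1)$ is a weak peak function.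
\end{proof}

The hypothesis that $f_k$ has a \emph{limit} at $z$ cannot be replaced by $|f_k|\to1$ at $z$: on the domain $D'$ of Section~\ref{sec:counter}, the function $w/\zeta$ has $|w/\zeta|\to1$ at $0$. Nor can the condition at $p$ be dropped, as the constants $f_k=1-\frac1k$ on $D'$ show. On a bounded $c$-finitely compact domain, \eqref{eq:normalized} provides functions that vanish at $p$ and have modulus near $1$ at given points of $D$ near $z$. The task is to shift these points to $z$ itself. In a balanced domain dilations do this.

\begin{proof}[Proof of Theorem~\ref{thm:balanced}]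
Let $z\in\partial D$. We first show that $rz\in D$ for $0<r<1$. Let $D\ni q_j\to z$. The map $\lambda\mapsto\lambda q_j$ sends $\mathbb{D}$ into $D$, so $c_D(0,rq_j)\le\rho(0,r)$. Thus the points $rq_j$ lie in a fixed $c_D$-ball, which is relatively compact in $D$, and $rz=\lim rq_j\in D$.

Now let $0<r_k<1$, $r_k\uparrow1$. As $r_kz\to z\in\partial D$, Lemma~\ref{lem:boundary}(a) and \eqref{eq:normalized} give $f_k\in\mathcal{O}(D,\mathbb{D})$ with $f_k(0)=0$ and $|f_k(r_kz)|\to1$. The function $F_k(\zeta)=f_k(r_k\zeta)$ is holomorphic on the open set $r_k^{-1}D\supset D\cup\{z\}$ with values in $\mathbb{D}$. Moreover $F_k(0)=0$ and $|F_k(z)|\to1$. Lemma~\ref{lem:criterion} applies to the restrictions of the $F_k$ to $D$.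
\end{proof}

\section{Reinhardt domains}\label{sec:reinhardt}

\subsection{Logarithmic images}

For $x\in\mathbb{R}^m$ or $\mathbb{C}^m$ we write $e^x=(e^{x_1},\dots,e^{x_m})$. For a Reinhardt domain $D\subset\mathbb{C}^N$ put $\log D=\{x\in\mathbb{R}^N:e^x\in D\}$. We use the following standard fact (see \cite[Theorem 1.11.13]{JP}). If $D$ is a pseudoconvex Reinhardt domain, then $\log D$ is convex, and if $D\cap V_j\ne\emptyset$, then $D$ is \emph{complete in direction $j$}: for $z\in D$ and $|\lambda|\le1$ the point $(z_1,\dots,\lambda z_j,\dots,z_N)$ is in $D$.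

Coordinates in which $D$ is complete can be set to zero. We use this in both directions of the proof.

\begin{lemma}\label{lem:project}
Let $D\subset\mathbb{C}^N$ be a pseudoconvex Reinhardt domain and let $I\subsetneq\{1,\dots,N\}$ be such that $D\cap V_i\ne\emptyset$ for $i\in I$. Let $\pi$ be the projection that forgets the coordinates with index in $I$. Then $E=\pi(D)$ is a Reinhardt domain, $E=\{\eta:(0_I,\eta)\in D\}$, and $\log E$ is the projection of $\log D$. In particular $\log E$ is nonempty, open and convex.
\end{lemma}

\begin{proof}
Projections are open, so $E$ is a domain, and it is Reinhardt. Completeness in the directions $i\in I$ gives $(0_I,\pi(z))\in D$ for $z\in D$, hence the second description. The projection of $\log D$ lies in $\log E$. Conversely, if $\eta=e^x\in E$ with $x$ real, then $(0_I,\eta)\in D$, and replacing the zeros by small positive numbers gives a point of $D$ with positive coordinates. So $x$ is in the projection of $\log D$.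
\end{proof}

The remaining coordinates keep their original indices.

\subsection{From finite compactness to geometry}

We prove (i)$\Rightarrow$(ii) in Theorem~\ref{thm:reinhardt}. Let $D$ be a bounded $c$-finitely compact Reinhardt domain.

\medskip
\noindent\emph{Pseudoconvexity.} Let $K\subset D$ be compact, $p\in D$, and $r=\max_Kc_D(p,\cdot)$. If $q$ lies in the $\mathcal{O}(D)$-hull of $K$ and $f\in\mathcal{O}(D,\mathbb{D})$ with $f(p)=0$, then $|f(q)|\le\max_K|f|$, so $\rho(0,f(q))\le\max_K\rho(0,f)\le r$. By \eqref{eq:normalized}, $c_D(p,q)\le r$. The hull is closed in $D$ and lies in a relatively compact ball, so it is compact. Thus $D$ is holomorphically convex, hence a domain of holomorphy by the Cartan--Thullen theorem, hence pseudoconvex.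

\medskip
\noindent\emph{The hyperplane condition: the idea.} The Hartogs triangle $H=\{|z_1|<|z_2|<1\}$ is pseudoconvex, meets $V_1$ but not $V_2$, and has $0$ in its closure. The slice $H\cap V_1$ is a punctured disc in $z_2$. Every $f\in\mathcal{O}(H,\mathbb{D})$ restricts to a function on it that extends over the puncture, and so the $c_H$-distance from a fixed point to $(0,z_2)$ stays bounded as $z_2\to0$. Thus $H$ is not $c$-finitely compact.

In general, suppose that $\overline D\cap V_j\ne\emptyset=D\cap V_j$. After setting the complete coordinates to zero we shall find a ray $a+tv$, $t\ge0$, in the logarithmic image that leads to $V_j$ or to another hyperplane that $D$ does not meet. If $v$ has integer coordinates (which are then nonpositive), the points $e^{a+tv}$, $t>0$, lie in the image of the punctured disc $0<|\lambda|<1$ under $\lambda\mapsto(\lambda^{-v_i}e^{a_i})_i$, and we argue as for the Hartogs triangle. If no positive multiple of $v$ is integral, this punctured disc is not available. We then use Laurent series, and a mean over a curve in a torus replaces the value at the puncture. The proof below covers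 both cases.

We shall need the following fact (compare \cite[Theorem 8.4]{Rock}). An unbounded open convex set $X\subset\mathbb{R}^m$ has a \emph{recession direction}: there is $v\ne0$ with $x+tv\in X$ for all $x\in X$, $t\ge0$. To see this, take $x_n\in X$ with $|x_n|\to\infty$. After passing to a subsequence, $(x_n-x)/|x_n-x|\to v$ with $v$ independent of $x$. For $x\in X$ and $t\ge0$ the point $x+tv$ is the limit of $x+t(x_n-x)/|x_n-x|$, which is in $X$ for large $n$ by convexity. So $X+tv\subset\overline X$, and as $X+tv$ is open, it lies in $\operatorname{int}\overline X=X$.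

\medskip
\noindent\emph{The hyperplane condition: proof.} Suppose that $\overline D\cap V_j\ne\emptyset=D\cap V_j$ for some $j$. Let $I=\{i:D\cap V_i\ne\emptyset\}$. Then $j\notin I$, and Lemma~\ref{lem:project} gives $\pi$ and $E=\pi(D)\subset(\mathbb{C}\setminus\{0\})^m$ with $m=N-|I|\ge1$. The set $X=\log E$ is open, convex and bounded above in each coordinate. It is unbounded, because $D$ contains points with $|z_j|$ arbitrarily small and so $\inf_Xx_j=-\infty$. Let $v$ be a recession direction. Since $X$ is bounded above in each coordinate, all $v_i\le0$. Fix $a\in X$ and $\epsilon>0$ with $a+[-\epsilon,\epsilon]^m\subset X$, and put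
\[
q_t=(0_I,e^{a+tv})\in D,\qquad t\ge0 .
\]
For some $i\notin I$ we have $v_i<0$, so all cluster points of $q_t$ as $t\to\infty$ lie in $V_i$, outside $D$, and hence in $\partial D$. As $\overline D$ is compact, Lemma~\ref{lem:boundary}(a) gives $c_D(q_0,q_t)\to\infty$. So there are $t_k\to\infty$, $t_k\ge0$, and $f_k\in\mathcal{O}(D,\mathbb{D})$ with $f_k(q_0)=0$ and $|f_k(q_{t_k})|\to1$. We shall contradict this.

On the Reinhardt domain $E\subset(\mathbb{C}\setminus\{0\})^m$ the function $F_k(\eta)=f_k(0_I,\eta)$ has an absolutely convergent Laurent series $\sum_{\beta\in\mathbb{Z}^m}b^k_\beta\eta^\beta$, whose coefficients are given by Cauchy's integrals over the tori $\{|\eta_i|=e^{x_i}\}$ for any $x\in X$. By Montel's theorem we may assume that $F_k\to F=\sum b_\beta\eta^\beta$ locally uniformly on $E$. Then $b_\beta^k\to b_\beta$. Since $|F|\le1$ and $F(e^a)=0$, the maximum principle gives $|F|<1$ on $E$.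

Cauchy's estimate $|b^k_\beta|e^{\langle\beta,x\rangle}\le1$ at $x=a+\epsilon\operatorname{sgn}(\beta)+tv\in X$, with $\operatorname{sgn}$ taken coordinatewise, reads
\[
|b^k_\beta|e^{\langle\beta,a\rangle}\le e^{-\epsilon|\beta|_1-t\langle\beta,v\rangle},\qquad t\ge0,
\]
where $|\beta|_1=\sum|\beta_i|$. Letting $t\to\infty$, we see that $b^k_\beta=0$ if $\langle\beta,v\rangle>0$. With $t=0$ we get
\begin{equation}\label{eq:dominate}
|b^k_\beta|e^{\langle\beta,a\rangle}\le e^{-\epsilon|\beta|_1}\quad\text{for all }\beta .
\end{equation}
Now
\[
f_k(q_{t_k})=\sum_{\langle\beta,v\rangle\le0}b^k_\beta e^{\langle\beta,a\rangle}e^{t_k\langle\beta,v\rangle}.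
\]
As $k\to\infty$, the terms with $\langle\beta,v\rangle<0$ tend to $0$ and those with $\langle\beta,v\rangle=0$ tend to $b_\beta e^{\langle\beta,a\rangle}$. All are dominated by the summable bound \eqref{eq:dominate}, so
\[
f_k(q_{t_k})\longrightarrow L:=\sum_{\langle\beta,v\rangle=0}b_\beta e^{\langle\beta,a\rangle}.
\]
The number $L$ is a mean of $F$ along a curve in the torus $T=\{|\eta_i|=e^{a_i}\}\subset E$. Indeed, \eqref{eq:dominate} passes to the $b_\beta$, so we may integrate term by term:
\[
\frac1S\int_0^SF(e^{a+isv})\,ds=\sum_\beta b_\beta e^{\langle\beta,a\rangle}\,\frac1S\int_0^Se^{is\langle\beta,v\rangle}\,ds .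
\]
As $S\to\infty$ the inner mean tends to $1$ if $\langle\beta,v\rangle=0$ and to $0$ otherwise. By dominated convergence the right side tends to $L$. Hence $|L|\le\max_T|F|<1$, contrary to $|f_k(q_{t_k})|\to1$. This proves (i)$\Rightarrow$(ii).

\subsection{From geometry to weak peak functions}

We turn to (ii)$\Rightarrow$(iii). The idea is to separate a boundary point from the convex logarithmic image by a linear form $\langle\alpha,\cdot\rangle$. If $\alpha$ has integer coordinates, the monomial with exponent $\alpha$, suitably normalized, is a candidate for a weak peak function. If no positive multiple of $\alpha$ is integral, we use instead a sequence of monomials with exponents nearly proportional to $\alpha$. Here is the method in a simple case.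

\begin{example}
Let $D=\{z\in\mathbb{C}^2:|z_1|<2,\ |z_2|<2,\ |z_1||z_2|^{\sqrt2}<1\}$ and $z=(1,1)\in\partial D$. For $n\ge1$ write $(3-2\sqrt2)^n=p_n-q_n\sqrt2=:\delta_n$ with positive integers $p_n,q_n$, so that $\delta_n>0$ and $\delta_n\to0$. At points of $D$ with nonzero coordinates, $x_i=\log|z_i|$ satisfies $x_1+\sqrt2x_2<0$ and $x_2<\log2$, and
\[
\log|z_1^{q_n}z_2^{p_n}|=q_n(x_1+\sqrt2x_2)+\delta_nx_2<\delta_n\log2 .
\]
So $f_n=2^{-\delta_n}z_1^{q_n}z_2^{p_n}$ maps $D$ into $\mathbb{D}$, $f_n(0)=0$, and $f_n(1,1)=2^{-\delta_n}\to1$. By Lemma~\ref{lem:criterion} the point $(1,1)$ admits a weak peak function.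
\end{example}

In general the errors in the exponents can have either sign, and they are multiplied by coordinates that may tend to $-\infty$. The proof shows that the main term $q\langle\alpha,\cdot\rangle$ then absorbs them.

\begin{proof}[Proof of (ii)$\Rightarrow$(iii) in Theorem~\ref{thm:reinhardt}]
Let $z\in\partial D$.

\smallskip
\noindent\emph{Separation.} Let $J=\{j:z_j=0\}$. For $j\in J$ we have $z\in\overline D\cap V_j$, so $D\cap V_j\ne\emptyset$ by (ii). If $J=\{1,\dots,N\}$, completeness in all directions gives $z=0\in D$, which is impossible. So Lemma~\ref{lem:project} applies with $I=J$. Let $E=\pi(D)\subset\mathbb{C}^m$, $X=\log E$ and $z'=\pi(z)$. All coordinates of $z'$ are nonzero. Since $(0_J,z')=z\notin D$, we have $z'\notin E$. As $E$ is Reinhardt, $x^0:=(\log|z'_i|)_i\notin X$. As $X$ is open and convex, there is $\alpha\in\mathbb{R}^m\setminus\{0\}$ with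
\[
\langle\alpha,x-x^0\rangle<0\qquad(x\in X).
\]

\smallskip
\noindent\emph{Two kinds of coordinates.} Let $P$ be the set of the remaining indices $i$ with $D\cap V_i\ne\emptyset$, and $Q$ the set of those with $D\cap V_i=\emptyset$. For $i\in P$, completeness shows that $x-te_i\in X$ for $x\in X$, $t\ge0$, where $e_i$ is the $i$th unit vector. Hence $\alpha_i\ge0$. For $i\in Q$, (ii) gives $\overline D\cap V_i=\emptyset$. As $\overline D$ is compact, the modulus of the $i$th coordinate is bounded away from $0$ on $D$, and so $x_i$ is bounded below on $X$. Choose $R>0$ with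
\[
x_i\le R\ \text{ on }X\text{ for all }i,\qquad x_i\ge-R\ \text{ on }X\text{ for }i\in Q,\qquad |x_i^0|\le R\ \text{ for all }i,
\]
and let $P_+=\{i\in P:\alpha_i>0\}$.

\smallskip
\noindent\emph{Integer exponents.} For each $k\ge2$ there are an integer $q_k\ge k$ and $\beta^k\in\mathbb{Z}^m$ with
\[
\delta_k:=\max_i|q_k\alpha_i-\beta^k_i|\le\frac1k .
\]
Indeed, among the points $lk\alpha$, $l=0,1,2,\dots$, of the compact torus $\mathbb{R}^m/\mathbb{Z}^m$, two with different $l$ are within $1/k$ of each other in every coordinate. Let $q_k$ be $k$ times the (positive) difference of these $l$. If $\alpha_i=0$, then $|\beta^k_i|\le\frac12$, so $\beta^k_i=0$. If $i\in P_+$, then $\beta^k_i\ge k\alpha_i-\frac1k$, so $\beta^k_i\ge1$ for large $k$. Thus for large $k$ negative exponents occur only for $i\in Q$, where $\eta_i\ne0$ on $E$, and the monomial $\eta^{\beta^k}$ is holomorphic on $E$.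

\smallskip
\noindent\emph{Claim: there are $s_k\ge0$ with $s_k\to0$ and $\langle\beta^k,x-x^0\rangle\le s_k$ for all $x\in X$ and all large $k$.} For $x\in X$ and $i\in P_+$ let $y_i=\max(0,x_i^0-x_i)$, and let $Y=\sum_{i\in P_+}y_i$. Let $\alpha_*=\min_{P_+}\alpha_i$. (If $P_+=\emptyset$, let $Y=0$ and $\alpha_*=1$.) Then
\[
|x_i-x_i^0|\le2R\quad(i\in Q),\qquad -y_i\le x_i-x_i^0\le2R-y_i\quad(i\in P_+),
\]
where for the last inequality we use that $x_i-x_i^0$ equals $-y_i$ if $y_i>0$ and is at most $2R$ otherwise. In particular $|x_i-x_i^0|\le2R+y_i$ for $i\in P_+$. For $i\in P\setminus P_+$ both $\alpha_i$ and $\beta^k_i$ vanish. Writing $\beta^k=q_k\alpha+(\beta^k-q_k\alpha)$ we obtain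
\begin{align*}
\langle\beta^k,x-x^0\rangle&\le q_k\langle\alpha,x-x^0\rangle+\delta_k(2mR+Y),\\
\langle\alpha,x-x^0\rangle&\le\min\{0,\ 2R|\alpha|_1-\alpha_*Y\}.
\end{align*}
Let $Y_0=4R|\alpha|_1/\alpha_*$. If $Y\le Y_0$, then $\langle\beta^k,x-x^0\rangle\le\delta_k(2mR+Y_0)$. If $Y>Y_0$, then $2R|\alpha|_1-\alpha_*Y\le-\frac12\alpha_*Y$, so
\[
\langle\beta^k,x-x^0\rangle\le2mR\delta_k+\big(\delta_k-\tfrac12q_k\alpha_*\big)Y\le2mR\delta_k
\]
as soon as $\delta_k\le\frac12q_k\alpha_*$, which holds for large $k$. So $s_k=\delta_k(2mR+Y_0)$ has the required properties.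

\smallskip
\noindent\emph{Conclusion.} For large $k$ put
\[
f_k(\zeta)=e^{-s_k-1/k}\prod_i\Big(\frac{\pi(\zeta)_i}{z_i'}\Big)^{\beta^k_i},\qquad\zeta\in D .
\]
If all coordinates of $\pi(\zeta)$ are nonzero, the claim gives $|f_k(\zeta)|\le e^{-1/k}$. Such $\zeta$ are dense in $D$, so $|f_k|\le e^{-1/k}<1$ on $D$. Since $\pi(\zeta)\to z'$ as $\zeta\to z$, and all coordinates of $z'$ are nonzero,
\[
\lim_{\zeta\to z}f_k(\zeta)=e^{-s_k-1/k}\longrightarrow1\qquad(k\to\infty).
\]
Fix $p\in D$ with all coordinates nonzero and let $x^p=(\log|\pi(p)_i|)_i\in X$. Since $s_k\ge0$, $\langle\alpha,x^p-x^0\rangle<0$ and $q_k\to\infty$,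
\[
|f_k(p)|\le\exp\big(q_k\langle\alpha,x^p-x^0\rangle+\delta_k|x^p-x^0|_1\big)\longrightarrow0 .
\]
Lemma~\ref{lem:criterion}, applied to the $f_k$ with $k$ large, gives a weak peak function at $z$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:reinhardt}]
The implication (iii)$\Rightarrow$(i) is Lemma~\ref{lem:boundary}(b).
\end{proof}

The condition on the hyperplanes in (ii) was used twice in the proof of (ii)$\Rightarrow$(iii): it allows us to set to zero the coordinates that vanish at $z$, and it bounds from below the coordinates in $Q$, in which $\alpha$ may have either sign. The Hartogs triangle is pseudoconvex but violates this condition, and at its boundary point $0$ the argument breaks down at the very first step.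

\begin{thebibliography}{9}

\bibitem{cplane}
\emph{C-Completeness And C-Finite Compactness On The Complex Plane},
http://ssdnm.mimuw.edu.pl/pliki/prace-studentow/st/pliki/sylwester-zajac-3.pdf

\bibitem{JP}
Jarnicki and Pflug,
\emph{First Steps in Several Complex Variables: Reinhardt Domains}.

\bibitem{Rock}
Rockafellar,
\emph{Convex Analysis}.

\end{thebibliography}
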